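# Convex domains in $\mathbb C^2$ whose Bergman kernel has zeros

## 1. In the plane, convexity forces a zero-free kernel

Let $D\subset\mathbb C^n$ be a domain. We write $H^2(D)=L^2(D)\cap\mathcal O(D)$ for the space of holomorphic functions on $D$ that are square-integrable for Lebesgue measure. If $B(q,r)$ is a ball with closure in $D$, the mean value property and Cauchy–Schwarz give
$$|f(q)|^2\le \frac{1}{\operatorname{vol}B(q,r)}\,\|f\|^2 .\tag{1}$$
So point evaluations are bounded, uniformly for $q$ in a compact set. Consequently $L^2$-limits of functions in $H^2(D)$ are locally uniform limits, and $H^2(D)$ is a Hilbert space.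

**Definition.** The Bergman kernel $K_D(\cdot,w)$ is the unique element of $H^2(D)$ with $f(w)=\langle f,K_D(\cdot,w)\rangle$ for all $f\in H^2(D)$.

Taking $f=K_D(\cdot,w)$ gives $K_D(w,w)=\|K_D(\cdot,w)\|^2$. Hence $|f(w)|^2\le K_D(w,w)\|f\|^2$, and by (1), $K_D(w,w)\le 1/\operatorname{vol}B(w,r)$. Two textbook facts will be used. First, if $(e_j)$ is an orthonormal basis of $H^2(D)$, then $K_D(z,w)=\sum_j e_j(z)\overline{e_j(w)}$. For the unit disc $\mathbb D$, the basis $\sqrt{(j+1)/\pi}\,z^j$ gives
$$K_{\mathbb D}(z,w)=\frac1\pi\sum_{j\ge0}(j+1)(z\bar w)^j=\frac{1}{\pi(1-z\bar w)^2}.$$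
Second, if $\phi:D\to D'$ is biholomorphic between planar domains, then $K_D(z,w)=\phi'(z)\,K_{D'}(\phi(z),\phi(w))\,\overline{\phi'(w)}$.

The Lu Qi-Keng conjecture for $D$ is the assertion that $K_D(z,w)\ne0$ for all $(z,w)\in D\times D$. We ask when it holds for convex domains. Only domains with $H^2(D)\ne\{0\}$ count, since otherwise $K_D\equiv0$ for a trivial reason. In one variable the answer is quick.

**Proposition 1.** If $D\subset\mathbb C$ is convex and $H^2(D)\neq\{0\}$, then $K_D$ has no zeros.

**Proof.** First, $D\ne\mathbb C$: if $f$ is entire and in $L^2(\mathbb C)$, then (1) gives $|f(q)|^2\le\|f\|^2/(\pi r^2)$ for every $r$, so $f=0$ and $H^2(\mathbb C)=\{0\}$. A convex set is simply connected, so there is a Riemann map $\phi:D\to\mathbb D$, and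
$$K_D(z,w)=\frac{\phi'(z)\overline{\phi'(w)}}{\pi\,(1-\phi(z)\overline{\phi(w)})^2}\ne0. \qquad\blacksquare$$

**Example.** Let $S=\{z\in\mathbb C:|\operatorname{Im}z|<1\}$. The map $\phi(z)=\tanh(\pi z/4)$ is a Riemann map with $\phi(0)=0$ and $\phi'(z)=\frac\pi4\operatorname{sech}^2(\pi z/4)$. So
$$K_S(z,0)=\frac{\pi}{16}\operatorname{sech}^2\frac{\pi z}{4}.\tag{2}$$
On the real axis this is positive and decays exponentially. The whole lecture is about what happens to this function of real $x$ when the strip is made the base of a domain in more variables.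

What changes for $n\ge2$? The proof used convexity only to get a Riemann map, and there is no Riemann mapping theorem in several variables. So we have no proof, and we must find out whether we have a theorem.

## 2. Convex domains in several variables: the statements

The standard explicit examples are of no help. The unit ball of $\mathbb C^n$ has kernel $\frac{n!}{\pi^n}(1-\langle z,w\rangle)^{-n-1}$, which has no zeros. The kernel of a product $D_1\times D_2$ is the product of the kernels, so a product of convex planar domains, such as $S\times\mathbb D$, has a zero-free kernel by Proposition 1.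

The problem is taken from "Weighted Bergman kernel: asymptotic behavior, applications and comparison results", and it comes with two known results. First, for each real $k\ge1$ that is not an even integer there is some $m(k)$ for which the kernel of the bounded convex domain $\{|z|^k+|t_1|^2+\dots+|t_{m(k)}|^2<1\}\subset\mathbb C^{m(k)+1}$ has a zero, and this domain has $C^2$ boundary when also $k>2$. Second, some bounded, smooth, algebraic, strictly pseudoconvex, complete Reinhardt domain in $\mathbb C^2$ has a kernel with a zero. The first statement does not say that $m(k)$ can be $1$, and the second does not say that the domain is convex. So neither, as stated, settles convex domains in $\mathbb C^2$, and neither is used below.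

The answer is that the conjecture fails for convex domains in $\mathbb C^2$. For integers $m\ge1$ and real $k$ with $1\le k<2m$ put
$$D_{m,k}=\{(z,t)\in\mathbb C\times\mathbb C^m:\ |\operatorname{Im}z|+|t|^k<1\},\qquad |t|^2=|t_1|^2+\dots+|t_m|^2 .$$
Since $k\ge1$, the function $|t|^k$ is a convex nondecreasing function of a norm, hence convex. So $|\operatorname{Im} z|+|t|^k$ is convex, and $D_{m,k}$ is convex.

**Theorem 1.** Let $m\ge1$, $1\le k<2m$. Then $K_{D_{m,k}}(0,0)>0$. The function $x\mapsto K_{D_{m,k}}((x,0),(0,0))$ is real and even on $\mathbb R$, and it takes both positive and negative values on $[X,\infty)$ for every $X>0$. In particular it has infinitely many zeros.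

The case $m=k=1$ is the domain $\{|\operatorname{Im}z|+|t|<1\}\subset\mathbb C^2$, and it answers the question. These domains are unbounded and have corners. The second theorem removes both features.

**Theorem 2.** For $m\ge 1$, $1\le k<2m$ and $\delta>0$ put $D^\delta=\{\rho_\delta<1\}$, where
$$\rho_\delta(z,t)=\sqrt{(\operatorname{Im} z)^2+\delta}+(|t|^2+\delta)^{k/2}+\delta(|z|^2+|t|^2).$$
For all sufficiently small $\delta$, $D^\delta$ is a bounded strongly convex domain in $\mathbb C^{m+1}$ with real-analytic boundary (algebraic if $k$ is rational), and its Bergman kernel has a zero.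

**Corollary 3.** The following are equivalent: (i) $K_D$ is zero-free for every convex $D\subset\mathbb C^n$ with $H^2(D)\ne\{0\}$; (ii) $K_D$ is zero-free for every bounded strongly convex $D\subset\mathbb C^n$ with real-analytic algebraic boundary; (iii) $n=1$.

## 3. Slicing: from $D_{m,k}$ to a weighted strip

The fibre of $D_{m,k}$ over $z=x+iy\in S$ is a ball in $t$ centered at $0$ with radius $(1-|y|)^{1/k}$. We turn the Bergman kernel on the slice $t=0$ into a one-variable kernel with a weight.

**Definition.** For real $p\ge0$ let $\omega(y)=(1-|y|)^p$, and let $A^2(S,\omega)$ be the space of $f\in\mathcal O(S)$ with $\|f\|^2=\int_S|f(x+iy)|^2\omega(y)\,dx\,dy<\infty$. Since $\omega$ is continuous and positive on $(-1,1)$, it is bounded below on compact subsets of $S$. So the argument of (1) shows that point evaluations are bounded, locally uniformly, and that $A^2(S,\omega)$ is a Hilbert space. Its reproducing kernel is written $k(z,w)=k_w(z)$.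

The theorems concern $p=2m/k>1$. The values $p=0$ and $p=1$ will serve as test cases, so we allow all $p\ge0$ until Section 6. Let $v_m=\pi^m/m!$ be the volume of the unit ball of $\mathbb C^m$.

**Lemma 4.** With $p=2m/k$,
$$K_{D_{m,k}}((z,0),(w,0))=\frac{k(z,w)}{v_m}\qquad (z,w\in S).\tag{3}$$

**Proof.** The fibre over $z=x+iy$ has volume $v_m(1-|y|)^{2m/k}=v_m\omega(y)$. Let $f\in H^2(D_{m,k})$. For almost every $z$ the function $f(z,\cdot)$ is square-integrable on the fibre. For such $z$ the mean value property on concentric smaller balls, followed by a limit, gives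
$$\int_{\text{fibre}}f(z,t)\,dt=v_m\,\omega(y)\,f(z,0).\tag{4}$$
By Cauchy–Schwarz, $v_m\omega(y)|f(z,0)|^2\le\int_{\text{fibre}}|f(z,t)|^2dt$. Integrating over $z$ gives $v_m\|f(\cdot,0)\|^2_{A^2(S,\omega)}\le\|f\|^2$, so $f(\cdot,0)\in A^2(S,\omega)$.

Now fix $w\in S$ and put $g(z,t)=k_w(z)/v_m$. It is holomorphic, and $\|g\|^2=\int_S v_m\omega|k_w|^2/v_m^2\,dA=k(w,w)/v_m<\infty$, so $g\in H^2(D_{m,k})$. Since $g$ does not depend on $t$, (4) gives
$$\langle f,g\rangle=\int_S v_m\,\omega\,f(z,0)\,\frac{\overline{k_w(z)}}{v_m}\,dA(z)=\langle f(\cdot,0),k_w\rangle_{A^2(S,\omega)}=f(w,0).$$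
By uniqueness $g=K_{D_{m,k}}(\cdot,(w,0))$. $\blacksquare$

**Example.** Let us check the mechanism on the ball $\{|z|^2+|t|^2<1\}\subset\mathbb C^2$. The fibre over $z\in\mathbb D$ has area $\pi(1-|z|^2)$, so the weight is $1-|z|^2$. The monomials are orthogonal with $\|z^j\|^2=\pi\left(\frac1{j+1}-\frac1{j+2}\right)=\frac{\pi}{(j+1)(j+2)}$. So the weighted kernel is $\frac1\pi\sum(j+1)(j+2)(z\bar w)^j=\frac{2}{\pi(1-z\bar w)^3}$. Dividing by $v_1=\pi$ gives $\frac{2}{\pi^2(1-z\bar w)^3}$, which is the ball kernel with $n=2$ on the slice $t=0$.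

## 4. A Fourier formula for the weighted kernel

The weight depends only on $y$, so the space is invariant under real translations, and we should use the Fourier transform in $x$. Conventions: $\hat g(\lambda)=\int g(x)e^{-i\lambda x}dx$, so that $g(x)=\frac1{2\pi}\int\hat g(\lambda)e^{i\lambda x}d\lambda$ when both are integrable, $\int g\overline{h}\,dx=\frac1{2\pi}\int\hat g\,\overline{\hat h}\,d\lambda$ on $L^2$, and $\int g\,\hat\psi\,dx=\int\hat g\,\psi\,d\lambda$.

If $f$ has transform $\hat f_0$ on the real line, then formally its transform on the line $\operatorname{Im}z=y$ is $e^{-\lambda y}\hat f_0(\lambda)$. So the weight enters only through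
$$W(\lambda)=\int_{-1}^1\omega(y)e^{-2\lambda y}\,dy=2\int_0^1(1-y)^p\cosh(2\lambda y)\,dy,\tag{5}$$
which is an even entire function.

**Step 1: lower bounds for $W$.** These make every integral below converge. Let $a$ be real with $|a|\ge1$. Keep only the half of the interval where $-ay\ge0$, and put $|y|=1-s$, then $\tau=|a|s$:
$$W(a)\ge e^{2|a|}\int_0^1s^pe^{-2|a|s}\,ds=e^{2|a|}|a|^{-p-1}\int_0^{|a|}\tau^pe^{-2\tau}d\tau\ge e^{2|a|}|a|^{-p-1}\int_0^1\tau^pe^{-2\tau}d\tau .$$
Also $W(a)\ge W(0)>0$ for all real $a$, because $\cosh\ge1$; this covers $|a|\le1$. So there is a constant $C$ with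
$$\frac1{W(a)}\le C(1+|a|)^{p+1}e^{-2|a|}\qquad(a\in\mathbb R).\tag{6}$$
For complex arguments, $\operatorname{Re}\cosh(2(a+ib)y)=\cosh(2ay)\cos(2by)$. If $|b|\le\pi/6$ and $0\le y\le1$, then $|2by|\le\pi/3$, so the cosine is at least $\frac12$ and
$$\operatorname{Re}W(a+ib)=2\int_0^1(1-y)^p\cosh(2ay)\cos(2by)\,dy\ge\tfrac12W(a).$$
So $W$ has no zero on the closed strip $|\operatorname{Im}\lambda|\le\pi/6$. Since $\{W\ne0\}$ is open, $1/W$ is holomorphic in a neighborhood of that strip, and
$$\left|\frac1{W(a+ib)}\right|\le2C(1+|a|)^{p+1}e^{-2|a|}\qquad(|b|\le\pi/6).\tag{7}$$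

**Proposition 5.** For $z,w\in S$,
$$k(z,w)=\frac1{2\pi}\int_{\mathbb R}\frac{e^{i\lambda(z-\bar w)}}{W(\lambda)}\,d\lambda.\tag{8}$$

Call the right side $\kappa_w(z)$ and write $z=x+iy$, $w=u+iv$. We show that $\kappa_w\in A^2(S,\omega)$ (Step 2), describe an arbitrary $f\in A^2(S,\omega)$ by one Fourier transform (Step 3), and verify the reproducing property (Step 4).

**Step 2: $\kappa_w$ lies in $A^2(S,\omega)$.** We have $|e^{i\lambda(z-\bar w)}|=e^{-\lambda(y+v)}$. If $|y|\le1-\epsilon$ then $|y+v|\le2-\epsilon$, and by (6) the integrand is at most $C(1+|\lambda|)^{p+1}e^{-\epsilon|\lambda|}$. So the integral converges locally uniformly and $\kappa_w\in\mathcal O(S)$. For fixed $y$, the function $x\mapsto\kappa_w(x+iy)$ is the inverse transform of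
$$\Phi_y(\lambda)=\frac{e^{-\lambda y}e^{-i\lambda\bar w}}{W(\lambda)}\in L^1\cap L^2,\qquad |e^{-i\lambda\bar w}|=e^{-\lambda v}.$$
Plancherel on each line, and then Tonelli, give
$$\|\kappa_w\|^2=\frac1{2\pi}\int_{\mathbb R}\left(\int_{-1}^1\omega(y)e^{-2\lambda y}dy\right)\frac{e^{-2\lambda v}}{W(\lambda)^2}\,d\lambda=\frac1{2\pi}\int_{\mathbb R}\frac{e^{-2\lambda v}}{W(\lambda)}\,d\lambda,$$
which is finite by (6), because $|v|<1$.

**Step 3: Fourier description of $f\in A^2(S,\omega)$.** First we need $f$ under control on each line. Let $0<\delta<1$ and $|y|\le1-\delta$. The disc of radius $\delta/2$ about $x+iy$ lies in $\{|y'|<1-\delta/2\}$, where $\omega\ge(\delta/2)^p$. So the sub-mean value property gives, with $C_\delta=\frac{4}{\pi\delta^2}(2/\delta)^p$,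
$$|f(x+iy)|^2\le C_\delta\int_{|x'-x|<\delta/2}\int_{|y'|<1-\delta/2}|f(x'+iy')|^2\omega(y')\,dy'\,dx'.$$
Hence $|f|^2\le C_\delta\|f\|^2$ on $\{|y|\le1-\delta\}$, and integrating in $x$, $\int|f(x+iy)|^2dx\le C_\delta\,\delta\,\|f\|^2$. So $f(\cdot+iy)\in L^2(\mathbb R)$ for every $|y|<1$. Let $\hat f_y$ be its transform.

Next we compare the lines. For $\chi\in C_c^\infty(\mathbb R)$ let $h(z)=\int\chi(\lambda)e^{-i\lambda z}d\lambda$. This is entire, and integrating by parts shows that it decays faster than any power of $|x|$, uniformly for $|y|\le1$. Apply Cauchy's theorem to $fh$ on a rectangle with horizontal sides at heights $y_1,y_2\in(-1,1)$ and vertical sides at $\pm T$. Since $f$ is bounded between these heights, the vertical sides contribute nothing as $T\to\infty$. So $\int f(x+iy)h(x+iy)\,dx$ does not depend on $y$. As $h(\cdot+iy)$ is the transform of $\chi(\lambda)e^{\lambda y}$, this integral equals $\int\chi(\lambda)e^{\lambda y}\hat f_y(\lambda)\,d\lambda$. Since $\chi$ is arbitrary,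
$$\hat f_y(\lambda)=e^{-\lambda y}\hat f_0(\lambda)\quad\text{for a.e. }\lambda,\qquad |y|<1.\tag{9}$$

Finally we recover $f(w)$. Put $\eta=(1-|v|)/2$. By (9), $e^{-\lambda(v\pm\eta)}\hat f_0=\hat f_{v\pm\eta}\in L^2$. Since $e^{\eta|\lambda|}\le e^{\eta\lambda}+e^{-\eta\lambda}$, also $e^{\eta|\lambda|}e^{-\lambda v}\hat f_0\in L^2$. Multiplying by $e^{-\eta|\lambda|}\in L^2$ and using Cauchy–Schwarz, $e^{-\lambda v}\hat f_0\in L^1$. Fourier inversion on the line $\operatorname{Im}z=v$, valid at every point because $f$ is continuous, gives
$$f(w)=\frac1{2\pi}\int_{\mathbb R}\hat f_0(\lambda)e^{i\lambda w}\,d\lambda.\tag{10}$$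

**Step 4: the reproducing property.** The function $f\,\overline{\kappa_w}\,\omega$ is integrable on $S$, so we may integrate first in $x$. By Parseval on each line, (9), and the formula for $\Phi_y$,
$$\langle f,\kappa_w\rangle=\int_{-1}^1\omega(y)\,\frac1{2\pi}\int_{\mathbb R}\hat f_0(\lambda)\,e^{-2\lambda y}\,\frac{e^{i\lambda w}}{W(\lambda)}\,d\lambda\,dy.$$
With absolute values inside, doing the $y$-integral first produces $W(\lambda)$ and leaves $\frac1{2\pi}\int|\hat f_0|e^{-\lambda v}d\lambda<\infty$. So Fubini applies, the $y$-integral cancels $W(\lambda)$, and by (10)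
$$\langle f,\kappa_w\rangle=\frac1{2\pi}\int_{\mathbb R}\hat f_0(\lambda)e^{i\lambda w}d\lambda=f(w).$$
Hence $\kappa_w=k_w$, which proves (8). $\blacksquare$

**Step 5: the kernel on the real axis.** We set up the function that has to change sign. For real $x$ let
$$\kappa(x)=k(x,0)=\frac1{2\pi}\int_{\mathbb R}\frac{e^{i\lambda x}}{W(\lambda)}\,d\lambda.$$
Since $1/W$ is even and positive on $\mathbb R$, $\kappa$ is real, even and continuous, and $\kappa(0)>0$. For $x>0$ we shift the contour to $\operatorname{Im}\lambda=\pi/6$, and for $x<0$ to $\operatorname{Im}\lambda=-\pi/6$; bound (7) makes the vertical sides vanish. This gives $|\kappa(x)|\le C'e^{-\pi|x|/6}$. So $\kappa\in L^1$, and Fourier inversion yields $1/W(\lambda)=\int\kappa(x)e^{-i\lambda x}dx$ for real $\lambda$. By the decay of $\kappa$ the right side is holomorphic for $|\operatorname{Im}\lambda|<\pi/6$; so is the left side, hence they agree there. Putting $\lambda=i\sigma$ and using that $\kappa$ is even,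
$$F(\sigma):=\frac1{W(i\sigma)}=\int_{\mathbb R}\kappa(x)\cosh(\sigma x)\,dx\qquad(|\sigma|<\pi/6).\tag{11}$$

## 5. Positivity for $p=0$ and $p=1$, and moments for $p=2$

**The case $p=0$.** Here $W(\lambda)=\frac{\sinh2\lambda}{\lambda}$. To evaluate (8) we need one transform. Put $g(x)=\frac\pi4\operatorname{sech}^2(\pi x/2)$; we claim that $\hat g(\lambda)=\frac{\lambda}{\sinh\lambda}$. Let $I=\int\operatorname{sech}^2(\pi x/2)e^{-i\lambda x}dx$ with $\lambda\neq0$ real. The integrand is multiplied by $e^{2\lambda}$ when $x$ is replaced by $x+2i$, and between the lines $\operatorname{Im}x=0$ and $\operatorname{Im}x=2$ its only pole is $x=i$. With $x=i+\xi$ we have $\cosh(\pi x/2)=i\sinh(\pi\xi/2)$, so the integrand is $-\frac{4}{\pi^2\xi^2}(1+O(\xi^2))e^{\lambda}e^{-i\lambda\xi}$, with residue $\frac{4i\lambda e^\lambda}{\pi^2}$. Hence $(1-e^{2\lambda})I=2\pi i\cdot\frac{4i\lambda e^{\lambda}}{\pi^2}=-\frac{8\lambda e^\lambda}{\pi}$, that is, $I=\frac{4\lambda}{\pi\sinh\lambda}$, as claimed. Now with $\mu=2\lambda$,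
$$\kappa(x)=\frac1{2\pi}\int\frac{\lambda}{\sinh2\lambda}e^{i\lambda x}d\lambda=\frac14\cdot\frac1{2\pi}\int\frac{\mu}{\sinh\mu}e^{i\mu x/2}d\mu=\tfrac14g(x/2)=\frac\pi{16}\operatorname{sech}^2\frac{\pi x}4,$$
in agreement with (2).

**The case $p=1$.** This is $k=2m$, for instance the domain $|\operatorname{Im}z|+|t|^2<1$ in $\mathbb C^2$. Integrating by parts,
$$W(\lambda)=\frac1\lambda\int_0^1\sinh(2\lambda y)\,dy=\frac{\cosh2\lambda-1}{2\lambda^2}\cdot 2\cdot\tfrac12\cdot 1\Big|_{\cosh 2\lambda-1=2\sinh^2\lambda}=\left(\frac{\sinh\lambda}{\lambda}\right)^2,$$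
where (5) with $p=1$ gives the factor $2\cdot\frac1{2\lambda}=\frac1\lambda$ in front of the integral. Thus $1/W=\hat g^{\,2}$, so $\kappa=g*g$, which is positive everywhere. On the real axis the kernel still has no zero.

**The case $p=2$.** This is $m=k=1$. Two integrations by parts in (5) give
$$W(\lambda)=\frac2\lambda\int_0^1(1-y)\sinh(2\lambda y)\,dy=\frac2\lambda\left(\frac{\sinh2\lambda}{4\lambda^2}-\frac1{2\lambda}\right)=\frac{\sinh2\lambda-2\lambda}{2\lambda^3}.\tag{12}$$
The two earlier cases were settled because the zeros of $W$ are explicit. Now they are the nonzero solutions of $\sinh2\lambda=2\lambda$, and evaluating (8) by residues would require locating them.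

A natural way around this is to use moments. By (11), the coefficient of $\sigma^{2j}$ in $F$ is $\frac1{(2j)!}\int\kappa(x)x^{2j}dx$. If $\kappa$ were nonnegative, all these coefficients would be nonnegative. So we might look for a negative one. From (12),
$$W(i\sigma)=\frac23\left(1-\frac{\sigma^2}5+\frac{2\sigma^4}{105}-\frac{\sigma^6}{945}+\cdots\right).$$
If $F(\sigma)=\frac32(1+c_1\sigma^2+c_2\sigma^4+c_3\sigma^6+\cdots)$, then
$$c_1=\frac15,\qquad c_2=\frac{c_1}5-\frac2{105}=\frac{11}{525},\qquad c_3=\frac{c_2}5-\frac{2c_1}{105}+\frac1{945}=\frac{34}{23625}.$$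
All are positive, so the test decides nothing at this order. No finite list of positive coefficients can decide it. Even a negative coefficient would say only that $\kappa$ is negative somewhere; it would not give negative values on every $[X,\infty)$, and it would have to be found again for each $p$.

The remedy is to use all the coefficients at once. If every coefficient of a power series is nonnegative, then its first singularity sits on the positive real axis. The singularities of $F=1/W(i\,\cdot)$ are the zeros of $W(i\,\cdot)$. In the cases $p=0$ and $p=1$ these are real: $F(\sigma)=\sigma/\sin2\sigma$ and $F(\sigma)=(\sigma/\sin\sigma)^2$, with first positive poles $\pi/2$ and $\pi$. So the question becomes whether $W(i\sigma)$ has zeros, and whether any of them are real. Changing $\kappa$ on a bounded set changes $F$ only by an entire function, so this argument can also see tails.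

## 6. The zeros of $W$: some exist, none on the imaginary axis

From here on $p=2m/k>1$, which is where the hypothesis $k<2m$ is used.

**Lemma 6.** $W(i\sigma)>0$ for all real $\sigma$.

**Proof.** The purpose of the first step is to replace $\cos$ by $\sin$ against a monotone function. For $\sigma=0$ the claim is clear, and $W$ is even, so let $\sigma>0$ and $\alpha=2\sigma$. The boundary terms in the following integration by parts vanish:
$$W(i\sigma)=2\int_0^1(1-y)^p\cos(\alpha y)\,dy=\frac{2p}\alpha\int_0^1(1-y)^{p-1}\sin(\alpha y)\,dy.$$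
Let $h(y)=(1-y)^{p-1}$ on $[0,1]$ and $h=0$ on $(1,\infty)$. This is nonincreasing on $[0,\infty)$, and strictly decreasing on $[0,1]$ because $p>1$. Pair each half-period where the sine is positive with the next one:
$$\int_0^\infty h(y)\sin(\alpha y)\,dy=\sum_{j\ge0}\int_0^{\pi/\alpha}\left[h\left(y+\tfrac{2j\pi}\alpha\right)-h\left(y+\tfrac{(2j+1)\pi}\alpha\right)\right]\sin(\alpha y)\,dy,$$
a finite sum since $h$ has bounded support. On $(0,\pi/\alpha)$ the sine is positive and the brackets are nonnegative, so all terms are $\ge0$. In the term $j=0$, let $0<y<\min(1,\pi/\alpha)$. If $y+\pi/\alpha\le1$, the bracket is positive because $h$ is strictly decreasing on $[0,1]$; otherwise it equals $h(y)>0$. So this term is $>0$. $\blacksquare$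

For $p=1$ the function $h$ is constant on $[0,1]$ and strictness fails: then $W(i\sigma)=(\sin\sigma/\sigma)^2$ vanishes at $\sigma=\pi$.

**Lemma 7.** $W$ has a zero in $\mathbb C$.

**Proof.** By (5), $|W(\lambda)|\le W(0)e^{2|\lambda|}$, so $W$ is entire of order at most $1$. If it had no zero, Hadamard's factorization theorem would give $W(\lambda)=e^{\alpha+\beta\lambda}$ with constants $\alpha,\beta$. Since $W$ is even, $e^{2\beta\lambda}=1$ for all $\lambda$, so $\beta=0$ and $W$ is constant. But $W(\lambda)>W(0)$ for real $\lambda\ne0$, because $\cosh(2\lambda y)>1$ for $y>0$. This is a contradiction. $\blacksquare$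

## 7. Nonnegative coefficients against off-axis poles: proof of Theorem 1

We recall the theorem that links signs to singularities, with its short proof.

**Vivanti–Pringsheim theorem.** If $G(\sigma)=\sum a_j\sigma^j$ has $a_j\ge0$ and finite radius of convergence $R>0$, then $G$ does not continue holomorphically to a neighborhood of $R$.

**Proof.** Suppose it does, and let $r=R/2$. The closed disc $|\sigma-r|\le r$ lies in $\{|\sigma|<R\}\cup\{R\}$, so the continued $G$ is holomorphic in a neighborhood of it. Hence the Taylor series of $G$ at $r$ converges at some $s>R$. Its coefficients are $\frac{G^{(l)}(r)}{l!}=\sum_{j\ge l}a_j\binom jl r^{j-l}$. So the double series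
$$\sum_{l\ge0}\ \sum_{j\ge l}a_j\binom jl r^{j-l}(s-r)^l$$
converges. Its terms are nonnegative, so we may sum over $l$ first, and by the binomial theorem $\sum_ja_js^j$ converges with $s>R$. This contradicts the definition of $R$. $\blacksquare$

**Example.** For $1/(1-\sigma^2)$ the coefficients are nonnegative and there is a pole at $R=1$. For $1/(1+\sigma^2)$ the poles are at $\pm i$, off the positive axis, and the coefficients do change sign.

**Proof of Theorem 1.** By Lemma 4,
$$K_{D_{m,k}}((x,0),(0,0))=\frac{\kappa(x)}{v_m}\qquad(x\in\mathbb R).$$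
By Step 5 of Section 4 this function is real, even, continuous, and positive at $x=0$. So $K_{D_{m,k}}(0,0)>0$. It remains to treat the signs.

**Step 1: split off the tail.** Suppose that for some $X>0$ the function $\kappa$ does not take both signs on $[X,\infty)$. Since $\kappa$ is even, there is $\epsilon\in\{1,-1\}$ with $\epsilon\kappa(x)\ge0$ for all $|x|\ge X$. In (11) write $F=F_1+F_2$, where
$$F_1(\sigma)=\int_{|x|<X}\kappa(x)\cosh(\sigma x)\,dx,\qquad F_2(\sigma)=\int_{|x|\ge X}\kappa(x)\cosh(\sigma x)\,dx.$$
$F_1$ is entire, as an integral over a bounded interval. For $|\sigma|<\pi/6$, the bound $|\kappa(x)|\le C'e^{-\pi|x|/6}$ gives $\int|\kappa(x)|\cosh(|\sigma|x)\,dx<\infty$, so we may integrate the cosine series term by term: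
$$F_2(\sigma)=\sum_{j\ge0}\frac{\sigma^{2j}}{(2j)!}\int_{|x|\ge X}\kappa(x)x^{2j}\,dx.$$
All Taylor coefficients of $\epsilon F_2$ at $0$ are $\ge0$. Let $R\ge\pi/6$ be the radius of convergence of this series, and let $F_2$ also denote its sum on $|\sigma|<R$.

**Step 2: $R=\infty$.** This step uses that $W$ has no zeros on the imaginary axis. Suppose $R<\infty$. The function $G(\sigma)=\frac1{W(i\sigma)}-F_1(\sigma)$ is meromorphic on $\mathbb C$ and equals $F_2$ near $0$. By the identity theorem $G=F_2$ on $|\sigma|<R$. By Lemma 6, $G$ has no poles on $\mathbb R$. So $G$ is holomorphic near $\sigma=R$ and continues $F_2$ there. This contradicts the Vivanti–Pringsheim theorem applied to $\epsilon F_2$.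

**Step 3: contradiction.** This step uses that $W$ has a zero somewhere. Since $R=\infty$, the function $E=F_1+F_2$ is entire, and $E(\sigma)W(i\sigma)=1$ near $0$, hence on all of $\mathbb C$. So $W$ has no zeros, which contradicts Lemma 7.

**Step 4: zeros.** Thus for every $X>0$ the function $\kappa$ takes both positive and negative values on $[X,\infty)$. By the intermediate value theorem it has a zero in $[X,\infty)$. Since $X$ is arbitrary, there are arbitrarily large zeros, so infinitely many. $\blacksquare$

For $m=k=1$ we have $p=2$ and $v_1=\pi$, and (12) makes the formula explicit. For the convex domain $D=\{|\operatorname{Im}z|+|t|<1\}\subset\mathbb C^2$,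
$$K_D((x,0),(0,0))=\frac1{2\pi^2}\int_{\mathbb R}\frac{2\lambda^3e^{i\lambda x}}{\sinh2\lambda-2\lambda}\,d\lambda\qquad(x\in\mathbb R).$$
This is positive at $x=0$ and vanishes for infinitely many real $x$. So the Lu Qi-Keng conjecture is false for convex domains in $\mathbb C^2$.

## 8. Bounded strongly convex domains by exhaustion: proof of Theorem 2

A bounded domain $\{\rho<1\}$ is strongly convex with real-analytic boundary if $\rho$ is real-analytic near the boundary, has nonzero gradient there, and has positive definite real Hessian there. We call the boundary algebraic if it lies in the zero set of a real polynomial that is not identically zero. The ball, with $\rho=|z|^2+|t|^2$, has all these properties. In what follows we also write $0$ for the origin of $\mathbb C^{m+1}$.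

**Step 1: geometry of $D^\delta$.** We check the properties claimed. The function $\sqrt{(\operatorname{Im}z)^2+\delta}$ is convex. The function $(|t|^2+\delta)^{k/2}$ is the $k$-th power, $k\ge1$, of the Euclidean norm of $(t,\sqrt\delta)$, hence convex. Both are real-analytic because $\delta>0$. The term $\delta(|z|^2+|t|^2)$ has real Hessian $2\delta$ times the identity. So $\rho_\delta$ is real-analytic with positive definite Hessian everywhere. It is invariant under $(z,t)\mapsto(-z,-t)$, so $0$ is a critical point, and by strict convexity it is the only one. Its value is $\rho_\delta(0)=\sqrt\delta+\delta^{k/2}$, which is $<1$ for small $\delta$; we consider only such $\delta$. Then $D^\delta$ is a nonempty open convex set, hence a domain, and it contains $0$. It is bounded because $\delta(|z|^2+|t|^2)<1$ on it. On its boundary $\rho_\delta=1\neq\rho_\delta(0)$, so the gradient is nonzero there. Hence $D^\delta$ is strongly convex with real-analytic boundary.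

**Step 2: algebraicity for rational $k=a/b$.** We remove the radicals by multiplying conjugates. Put $s=\sqrt{(\operatorname{Im}z)^2+\delta}$, $r=(|t|^2+\delta)^{k/2}$, $q=\delta(|z|^2+|t|^2)$, so that $\rho_\delta=s+r+q$, and form
$$Q=\prod_{\varepsilon=\pm1}\ \prod_{\zeta^{2b}=1}(q-1+\varepsilon s+\zeta r).$$
As a polynomial in $q,s,r$ it is unchanged under $s\mapsto-s$ and under $r\mapsto\zeta r$ for each $2b$-th root of unity $\zeta$. So it is a polynomial in $q$, $s^2=(\operatorname{Im}z)^2+\delta$ and $r^{2b}=(|t|^2+\delta)^a$, and its coefficients are real because the factors are permuted by conjugation. Thus $Q$ is a real polynomial in the real coordinates. It is not identically zero: at $t=0$ and $z=x$ real, $s$ and $r$ are constant while $q=\delta x^2\to\infty$, so no factor vanishes for large $x$. It vanishes on the boundary because the factor with $\varepsilon=\zeta=1$ is $\rho_\delta-1$. No other factor vanishes there: if $q-1+s+r=0$ and $q-1+\varepsilon s+\zeta r=0$, then $(1-\varepsilon)s+(1-\zeta)r=0$, and since $s,r>0$, taking real parts forces $\varepsilon=\zeta=1$.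 So $Q$ even has nonzero gradient at every boundary point.

**Step 3: the domains exhaust $D_{m,k}$.** Each term of $\rho_\delta$ is nondecreasing in $\delta$, and the first is strictly increasing. As $\delta\downarrow0$, $\rho_\delta\downarrow|\operatorname{Im}z|+|t|^k$. So $D^\delta\subset D_{m,k}$, the domains $D^\delta$ increase as $\delta$ decreases, and every point of $D_{m,k}$ lies in $D^\delta$ for small $\delta$. A compact subset of $D_{m,k}$ lies in $D^\delta$ for all small $\delta$, since the $D^\delta$ are open and nested.

**Step 4: convergence of kernels (Ramadanov).** We show that zeros can be transferred. Let $\delta_j\downarrow0$, and write $D_j=D^{\delta_j}$, $D=D_{m,k}$, $K_j=K_{D_j}$, $K=K_D$. We claim that $K_j(\cdot,0)\to K(\cdot,0)$ locally uniformly on $D$.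

The diagonal is monotone. If $D'\subset D''$ are domains and $w\in D'$, apply $|f(w)|^2\le K_{D'}(w,w)\|f\|_{D'}^2$ to $f=K_{D''}(\cdot,w)|_{D'}$. This gives $K_{D''}(w,w)^2\le K_{D'}(w,w)K_{D''}(w,w)$, so $K_{D''}(w,w)\le K_{D'}(w,w)$. Hence $K_j(0,0)$ decreases to a limit $A\ge K(0,0)>0$, the last inequality by Theorem 1.

Next, $\|K_j(\cdot,0)\|^2_{D_j}=K_j(0,0)$ is bounded. By (1) the functions $K_j(\cdot,0)$ are uniformly bounded on each compact subset of $D$ for $j$ large, so they form a normal family. Let $f\in\mathcal O(D)$ be a locally uniform limit of a subsequence. Then $f(0)=A$. For compact $L\subset D$, along the subsequence, $\int_L|f|^2=\lim\int_L|K_j(\cdot,0)|^2\le\lim K_j(0,0)=A$. So $f\in H^2(D)$ with $\|f\|_D^2\le A$. From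
$$A^2=|f(0)|^2\le K(0,0)\|f\|_D^2\le K(0,0)A$$
we get $A\le K(0,0)$, so $A=K(0,0)$. Finally, by the reproducing property,
$$\|f-K(\cdot,0)\|^2=\|f\|^2-2\operatorname{Re}f(0)+K(0,0)\le A-2A+A=0 .$$
So $f=K(\cdot,0)$. Every subsequence of $K_j(\cdot,0)$ has a further subsequence with this same limit, so the whole sequence converges to it.

**Step 5: the zero survives.** The function $\varphi(z)=K((z,0),0)$ is holomorphic on $S$, is nonzero at $z=0$, and vanishes at some real $x_0$ by Theorem 1. So $x_0$ is an isolated zero of $\varphi$. Choose a small closed disc $\Delta\subset S$ about $x_0$ with no other zero of $\varphi$ in it. For $j$ large, $\Delta\times\{0\}\subset D_j$, and the functions $z\mapsto K_j((z,0),0)$ converge to $\varphi$ uniformly on $\Delta$. By Hurwitz's theorem they have a zero in $\Delta$ for all large $j$.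

If the kernels of $D^\delta$ were zero-free for arbitrarily small $\delta$, we could choose a sequence $\delta_j\downarrow0$ of such values, contradicting what we have just shown. So $K_{D^\delta}$ has a zero for all sufficiently small $\delta$. $\blacksquare$

## 9. Zero-free kernels and the dimension: proof of Corollary 3

**(i)$\Rightarrow$(ii).** A bounded domain $D$ has $H^2(D)\ne\{0\}$, because it contains the constants. A strongly convex domain in the sense of (ii) is convex. So (ii) is a special case of (i).

**(ii)$\Rightarrow$(iii).** Suppose $n\ge2$. Take $m=n-1\ge1$ and $k=1$, so that $1\le k<2m$ and $k$ is rational. For small $\delta$, Theorem 2 gives a bounded strongly convex domain in $\mathbb C^{n}$ with real-analytic algebraic boundary whose kernel has a zero. So (ii) fails. For $n=2$ this is the domain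
$$\sqrt{(\operatorname{Im}z)^2+\delta}+\sqrt{|t|^2+\delta}+\delta(|z|^2+|t|^2)<1 .$$

**(iii)$\Rightarrow$(i).** This is Proposition 1. $\blacksquare$
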